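\title{Deterministic minmax automata do not subsume B-automata}

\begin{abstract}
B-automata and minmax automata are finite automata that assign to every word a cost in $\mathbb N\cup\{\infty\}$, and they are compared up to cost equivalence: two functions are identified when they are bounded on the same sets of words. We exhibit a B-automaton with two counters whose function is not cost equivalent to any function defined by a deterministic minmax automaton. The proof views a deterministic automaton as a family of maps built from $\min$, $\max$ and $+1$, shows that such maps are closed under increasing limits and that their powers eventually increase along an arithmetic progression, and then compares the registers on expensive words with the registers on cheap words below a threshold that rises by one at each stage of the input.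
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $\overline{\mathbb N}=\mathbb N\cup\{\infty\}$, with $\infty+n=\infty$ and $\min\emptyset=\infty$. We consider two ways of making a finite automaton over an alphabet $\Sigma$ compute a function $\Sigma^*\to\overline{\mathbb N}$. In both, every run has a cost in $\mathbb N$, and the cost of a word is the minimum cost of an accepting run on it, hence $\infty$ if there is none.

A \emph{B-automaton} has finitely many counters, initially $0$. Each transition applies to each counter one of three operations: increment, no operation, or reset to $0$. The cost of a run is the largest value taken by any counter during the run.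

A \emph{minmax automaton} has finitely many registers holding natural numbers, initially $0$. Each transition assigns to each register an expression built from register names, $\min$, $\max$ and $+1$. The cost of a run is the final value of a designated output register. We take the updates of one transition to be simultaneous; sequential updates compose, by substitution, to simultaneous ones, and numerical constants, if one wants them, are obtained by adding $1$ repeatedly to a register that only ever copies itself. An automaton of either kind is \emph{deterministic} if it has one initial state and at most one transition for each state and letter.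

Exact values are too fine an invariant for these models, and one keeps only the information of where a function is bounded. A function $f$ is \emph{bounded on} $L\subseteq\Sigma^*$ if there is $k\in\mathbb N$ with $f(w)\le k$ for all $w\in L$; in particular $f$ is not bounded on a set that contains a word of cost $\infty$. Two functions $f,g:\Sigma^*\to\overline{\mathbb N}$ are \emph{cost equivalent} if they are bounded on the same sets $L$. For instance $f$, $2f$ and $f+1$ are cost equivalent, while the number of occurrences of one letter and the number of occurrences of another are not. A class of automata \emph{subsumes} another if every function defined in the second class is cost equivalent to a function defined in the first.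

It is known that B-automata subsume minmax automata. The following question is posed in~\cite{slides}.

\begin{quote}
Do deterministic minmax automata subsume B-automata? That is, is there for every B-automaton a deterministic minmax automaton defining a cost equivalent function?
\end{quote}

There is a reason to expect a positive answer. A B-automaton uses nondeterminism to minimize over runs, and a minmax automaton has $\min$ among its register operations, so one can hope for a powerset construction in which registers carry the best values over all runs. Section~\ref{sec:positive} shows that this works when there are no resets. The answer in general is nevertheless negative.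

\begin{theorem}\label{thm:main}
Let $f$ be the function of the B-automaton $\mathcal B$ with two counters defined in Section~\ref{sec:B}, and let $g$ be defined by a deterministic minmax automaton. There is $k\in\mathbb N$, depending on $g$, with the following property: if $g\le\kappa$ on $\{w: f(w)\le k\}$ for some $\kappa\in\mathbb N$, then for infinitely many $N$ there is a word $v_N$ with $g(v_N)\le\kappa$ and $f(v_N)=N$. Consequently $f$ and $g$ are not cost equivalent, and deterministic minmax automata do not subsume B-automata.
\end{theorem}

The consequence follows at once. If $f$ and $g$ were cost equivalent, then $g$ would be bounded by some $\kappa$ on $\{w:f(w)\le k\}$, and then $g$ would be bounded on the set of words $v_N$ while $f$ is not. The order of quantifiers matters: $k$ is fixed before $\kappa$, and $\kappa$ may be far larger than $k$. This is what rules out a plain pumping argument, as explained in Section~\ref{sec:gain}.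

Section~\ref{sec:B} defines $\mathcal B$ and shows on two natural candidates how a deterministic automaton goes wrong. Section~\ref{sec:terms} develops the order theory of register updates, and Section~\ref{sec:gain} isolates the combinatorial step of the proof. Sections~\ref{sec:words} and~\ref{sec:compare} build the words and compare them.

\section{Where determinization works}\label{sec:positive}

The statements of this section are not used in the proof of Theorem~\ref{thm:main}. They show which features a counterexample must have.

\begin{proposition}\label{prop:simulate}
For every B-automaton there is a minmax automaton defining the same function, and it is deterministic if the B-automaton is.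
\end{proposition}

\begin{proof}
Keep the states and the transitions. Use one register for each counter, a register $\mathit{zero}$ that always copies itself, and an output register $\mathit{out}$. An increment becomes $+1$, no operation becomes a copy of the register to itself, and a reset becomes a copy of $\mathit{zero}$. On each transition $\mathit{out}$ receives the maximum of $\mathit{out}$ and of the expressions that give the new counter values. Along every run, $\mathit{out}$ holds the largest counter value seen so far.
\end{proof}

\begin{corollary}\label{cor:strict}
Up to cost equivalence, nondeterministic minmax automata are equivalent to B-automata, and deterministic minmax automata are strictly weaker than both.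
\end{corollary}

\begin{proof}
B-automata subsume minmax automata by the known result recalled in the introduction, and Proposition~\ref{prop:simulate} gives the converse. Deterministic minmax automata are a special case of minmax automata, and Theorem~\ref{thm:main} gives strictness.
\end{proof}

\begin{proposition}\label{prop:resetfree}
For every B-automaton without resets there is a deterministic minmax automaton defining a cost equivalent function.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the set of counters and $f$ the function defined. Without resets counters never decrease, so the cost of a run is the largest final counter value. Let $s(w)$ be the least total number of increments of an accepting run on $w$. Then $f\le s\le\max(1,|\Gamma|)\cdot f$, so $f$ and $s$ are cost equivalent, and it suffices to compute $s$. The control state of the deterministic automaton is the set $D$ of states reachable on the prefix read so far, and it is accepting if $D$ contains an accepting state. For each state $q$ there is a register $x_q$, which for $q\in D$ holds the least total number of increments of a run reaching $q$. On a letter leading from $D$ to $D'$, the register $x_q$ with $q\in D'$ receives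 the minimum, over the transitions $p\to q$ on this letter with $p\in D$, of $x_p$ plus the number of increments of the transition; the other $x_q$ copy themselves and are not read. The output register receives the minimum of the new values $x_q$ over the accepting $q\in D'$, and copies itself if there is none.
\end{proof}

So both nondeterminism and resets are needed for Theorem~\ref{thm:main}. Without resets a single number, the total number of increments, says how good a partial run is, and two runs that meet in a state can be merged by a minimum. With resets a partial run has a past, its cost so far, and a present, its current counter value. A run with cost $5$ and counter value $5$ and a run with cost $9$ and counter value $0$ are incomparable, and taking minima separately yields the pair $(5,0)$, which belongs to neither.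

\section{The automaton $\mathcal B$ and two failed attempts}\label{sec:B}

Indices of letters and states of $\mathcal B$ are read modulo $3$. The alphabet consists of $\mathtt t_j,\mathtt m_j,\mathtt e_j$ for $j=0,1,2$, and of $\mathtt a$ and $\#$. The states are the \emph{main states} $0,1,2$, of which $0$ is initial, the states $\mathrm{pay}_j$ and $\mathrm{mov}_j$, and the only accepting state $\mathrm{acc}$. The two counters are the \emph{tick counter} and the \emph{price counter}. The transitions are listed below; a counter that is not mentioned is left unchanged.
\begin{itemize}
\item On $\mathtt t_j$: from $j$ to $j$, incrementing the tick counter (a \emph{tick}); from $j$ to $\mathrm{pay}_j$; from $i$ to $i$ for each main state $i\ne j$.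
\item On $\mathtt m_j$: from $j-1$ to $\mathrm{mov}_j$, resetting the tick counter; from $i$ to $i$ for each main state $i$.
\item On $\mathtt a$: from $i$ to $i$ for each main state $i$; from $\mathrm{pay}_j$ to $\mathrm{pay}_j$ and from $\mathrm{mov}_j$ to $\mathrm{mov}_j$, incrementing the price counter.
\item On $\#$: from $i$ to $i$ for each main state $i$; from $\mathrm{pay}_j$ to $j$ and from $\mathrm{mov}_j$ to $j$, resetting the price counter.
\item On $\mathtt e_j$: from $j$ to $\mathrm{acc}$.
\end{itemize}
Let $f$ be the function of $\mathcal B$. All words below are sequences of \emph{blocks} $\omega\,\mathtt a^n\#$ with $\omega\in\{\mathtt t_j,\mathtt m_j\}$, followed by one letter $\mathtt e_j$; the exponent $n$ is the \emph{price} of the block. Between blocks a run is in a main state and its price counter is $0$. In a block $\mathtt t_j\mathtt a^n\#$ a run in state $j$ must either tick or \emph{pay}, which brings the price counter to $n$. In a block $\mathtt m_j\mathtt a^n\#$ a run in state $j-1$ may \emph{move} to $j$; this resets its tick counter and brings the price counter to $n$. In all other cases the block is read without changing state or counters. The cost of a run is therefore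 the maximum of the prices of the blocks in which it pays or moves and of the numbers of ticks between consecutive moves. The last letter $\mathtt e_j$ selects the runs that end in state $j$.

Let us try to compute $f$ deterministically. For each main state $j$ keep a register $\beta_j$ for the best cost of a run now in $j$, and a register $\tau_j$ for its tick counter. Start with $\beta_0=\tau_0=0$ and the other four values $\infty$; the finite control can remember which values are infinite, and an auxiliary register counts the price $n$ of the current block. On $\mathtt t_j\mathtt a^n\#$ set
\[
\tau_j:=\min\bigl(\tau_j+1,\max(\tau_j,n)\bigr),\qquad \beta_j:=\max(\beta_j,\text{new }\tau_j),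
\]
which means: pay if $n\le\tau_j$, tick otherwise. On $\mathtt m_j\mathtt a^n\#$ set $\beta_j:=\min(\beta_j,\max(\beta_{j-1},n))$, and on $\mathtt e_j$ output $\beta_j$. The trouble is the update of $\tau_j$ on $\mathtt m_j\mathtt a^n\#$. One would like to reset $\tau_j$ to $0$ exactly when the arriving run is as cheap as the resident one, and this is a test that expressions cannot perform. Two substitutes come to mind.

\begin{example}[the eager automaton]\label{ex:eager}
Set $\tau_j:=\min(\tau_j,n)$, ignoring the past of the arriving run. For $N\ge1$ let
\[
w_N=\mathtt m_1\mathtt a^N\#\;\mathtt m_2\mathtt a^N\#\;(\mathtt t_0\mathtt a^N\#\;\mathtt m_0\#)^N\;\mathtt e_0 .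
\]
A run that moves in the first block has cost at least $N$. Any other run stays in $0$ throughout, because $\mathtt m_2$ and $\mathtt m_0$ serve only the states $1$ and $2$, so it pays $N$ at least once or ticks $N$ times. Ticking every time costs exactly $N$, hence $f(w_N)=N$. The eager automaton has $\beta_2=N$ after two blocks; then each $\mathtt t_0$-block gives $\tau_0=\beta_0=1$, and each $\mathtt m_0$-block brings $\tau_0$ back to $0$ and leaves $\beta_0=1$. The output is $1$. The automaton has combined the cheap past of the run that stayed in $0$ with the fresh counter of the expensive run arriving from $2$.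
\end{example}

\begin{example}[the cautious automaton]\label{ex:cautious}
Set $\tau_j:=\min(\tau_j,\max(\beta_{j-1},n))$, charging the past of the arriving run to its counter. For $p\ge1$ let
\[
w'_p=\prod_{q=1}^{p}\Bigl[\mathtt m_q\#\;(\mathtt t_{q-1}\mathtt a^p\#)^p\;\mathtt t_q\mathtt a^p\#\Bigr]\;\mathtt e_p .
\]
The run that moves and then ticks once in each factor shows $f(w'_p)\le1$. We claim that after $q$ factors $\tau_q=\beta_q=q$ and the other four values are at least $p$. This holds for $q=0$. In factor $q+1\le p$, the block $\mathtt m_{q+1}\#$ gives $\tau_{q+1}=\beta_{q+1}=q$, the $p$ blocks $\mathtt t_q\mathtt a^p\#$ raise $\tau_q$ and $\beta_q$ to $p$, and the last block gives $\tau_{q+1}=\beta_{q+1}=q+1$. The output is $p$.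
\end{example}

The eager automaton is too small on words where the only fresh counters belong to expensive runs; the cautious one loses one unit at every move, and the cycle $0\to1\to2\to0$ allows arbitrarily many moves. The proof of Theorem~\ref{thm:main} shows that no deterministic automaton escapes both errors. It uses \emph{good} words, which resemble $w'_p$ and have cost at most $k$, and \emph{bad} words, which consist of stages resembling $w_N$. Stage $p$ opens with one cheap move from $p$ to $p+1$ and continues with many rounds, each offering a cheap move from $p-1$ to $p$ followed by a few expensive $\mathtt t_p$-blocks. A cheap run that starts the stage in $p$ must take the opening move. A run that is one state behind could follow cheaply forever, but no cheap run ever falls behind, and the final letter asks for a run that is behind. We shall see that after stage $p$ the registers of a deterministic automaton, as far as values up to $p-1$ are concerned, are no larger than on a good word on which the run that is behind really is cheap. After $\kappa+1$ further stages beyond the first, the automaton cannot output more than $\kappa$.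

\section{Term maps}\label{sec:terms}

\subsection{Removing the control state}

To compare configurations we want a single ordered set on which every letter acts monotonically. Let $R$ be a finite nonempty set, $\rho=|R|$, and $\mathbb V=\overline{\mathbb N}^R$ with the pointwise order. For $x\in\mathbb V$ and $d\in\mathbb N$, the vector $x+d$ has entries $x(r)+d$, and $\boldsymbol\infty$ is the vector with all entries $\infty$. A \emph{term function} is a function $\mathbb V\to\overline{\mathbb N}$ built from the coordinates $x\mapsto x(r)$ and the constant $\infty$ by $\min$, $\max$ and $+1$. A \emph{term map} is a map $\mathbb V\to\mathbb V$ all of whose coordinates are term functions. Maps are ordered pointwise, and $GG'$ means first $G'$, then $G$. Substituting terms into terms shows that term maps are closed under composition.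

\begin{lemma}\label{lem:normal}
Let $g$ be defined by a deterministic minmax automaton over $\Sigma$. There are a finite nonempty set $R$, a vector $\iota\in\mathbb V$, a term function $o$ and term maps $F_\sigma$ for $\sigma\in\Sigma$ such that $g(w)=o(F_w(\iota))$ for all words $w$, where $F_{\sigma_1\cdots\sigma_n}=F_{\sigma_n}\cdots F_{\sigma_1}$.
\end{lemma}

\begin{proof}
Let $S$ be the set of states, $Z$ the set of registers, $\delta$ the partial transition function, and $e_{s,\sigma,z}$ the expression assigned to register $z$ by the transition from $s$ on $\sigma$. Put $R=S\times Z$ and encode the configuration with state $s$ and valuation $\nu$ by the vector with entries $\nu(z)$ at $(s,z)$ and $\infty$ at $(s',z)$ for $s'\ne s$. Let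
\[
F_\sigma(x)(s',z)=\min_{s\,:\,\delta(s,\sigma)=s'}e_{s,\sigma,z}\bigl(x(s,\cdot)\bigr).
\]
All leaves of an expression are register names, so an expression evaluates to $\infty$ when all registers are $\infty$. Hence only the current state contributes to the minimum: $F_\sigma$ sends the code of a configuration to the code of the next one, or to $\boldsymbol\infty$ if the transition is missing, and it fixes $\boldsymbol\infty$. Let $\iota$ be the code of the initial configuration, and let $o(x)$ be the minimum of $x(s,z_{\mathrm{out}})$ over the accepting states $s$, where $z_{\mathrm{out}}$ is the output register.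
\end{proof}

This lemma is the only place where determinism is used. For a nondeterministic automaton the coordinatewise minimum over transitions would mix the registers of different runs, as in Example~\ref{ex:eager}.

\subsection{Comparison below a threshold}

Since $\min$, $\max$ and $+1$ never produce a value smaller than all their arguments, a small output depends only on small inputs. The following relation expresses this. For an integer $c\ge-1$ write
\[
y\le_c x\quad\text{if, for all } r\in R,\quad x(r)\le c\ \Longrightarrow\ y(r)\le x(r).
\]
The relation $\le_{-1}$ always holds. The relation $y\le x$ implies $y\le_c x$ for all $c$, and conversely. Each $\le_c$ is transitive: if $z\le_c y\le_c x$ and $x(r)\le c$, then $y(r)\le x(r)\le c$ and so $z(r)\le y(r)$. Finally, for $c\ge0$,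
\begin{equation}\label{eq:step}
y\le_c x\iff y\le_{c-1}x\ \text{ and }\ y(r)\le c \text{ whenever } x(r)=c .
\end{equation}
Consider two properties of a function $e:\mathbb V\to\overline{\mathbb N}$.
\begin{itemize}
\item[(H)] \emph{Homogeneity}: $e(x+1)=e(x)+1$ for all $x$.
\item[(L)] \emph{Locality}: if $c\in\mathbb N$, $y\le_c x$ and $e(x)\le c$, then $e(y)\le e(x)$.
\end{itemize}
For a map $G:\mathbb V\to\mathbb V$, locality of all coordinates means that $y\le_c x$ implies $G(y)\le_c G(x)$, for every $c\ge-1$. We refer to this also as (L).

We shall need limits of term maps, to describe the effect of an arbitrarily long factor, and we shall need to iterate these limits. Two normal forms do the work: maxima of minima give the order property of powers, and minima of maxima give closure under limits. Both rest on \emph{Dickson's lemma}: every infinite sequence $b_1,b_2,\dots$ in $\mathbb N^R$ has indices $i<j$ with $b_i\le b_j$. It extends to $\overline{\mathbb N}^R$, by first passing to a subsequence along which the set of infinite coordinates is constant. It also holds in $(\mathbb N\cup\{-\infty\})^R$, which is isomorphic to $\mathbb N^R$ as an ordered set; there every subset has finitely many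 minimal elements, since these are pairwise incomparable, and every element of the subset lies above one of them, since there is no infinite strictly decreasing sequence.

For $b\in\overline{\mathbb N}^R$ let $\nu_b(x)=\min_{r}\,(x(r)+b(r))$. Note that $b\le b'$ implies $\nu_b\le\nu_{b'}$.

\begin{lemma}\label{lem:maxmin}
Every term function has the form $\max_{b\in B}\nu_b$ with $B\subseteq\overline{\mathbb N}^R$ finite and nonempty.
\end{lemma}

\begin{proof}
The coordinate $r$ is $\nu_b$ with $b(r)=0$ and $b=\infty$ elsewhere, and the constant $\infty$ is $\nu_{\boldsymbol\infty}$. Functions of the stated form are closed under $\max$ (take the union of the sets), under $+1$ (as $\nu_b+1=\nu_{b+1}$), and under $\min$, because $\min$ distributes over $\max$ in a total order and $\min(\nu_b,\nu_{b'})=\nu_{\min(b,b')}$.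
\end{proof}

\begin{proposition}\label{prop:char}
A function $e:\mathbb V\to\overline{\mathbb N}$ is a term function if and only if it satisfies \textup{(H)} and \textup{(L)}.
\end{proposition}

\begin{proof}
Let $e=\max_{b\in B}\nu_b$. Property (H) holds for each $\nu_b$, hence for $e$. Let $y\le_c x$ and $e(x)\le c$. For each $b\in B$ some $r$ has $x(r)+b(r)\le e(x)\le c$; then $x(r)\le c$, so $y(r)\le x(r)$ and $\nu_b(y)\le e(x)$. This is (L).

Conversely let $e$ satisfy (H) and (L). For $a\in(\mathbb N\cup\{-\infty\})^R$ whose support $U_a=\{r:a(r)\neq-\infty\}$ is nonempty, let $\mu_a(x)=\max_{r\in U_a}(x(r)+a(r))$; this is a term function, and $a\le a'$ implies $\mu_a\le\mu_{a'}$. Let $A$ be the set of such $a$ with $e\le\mu_a$. We claim that $e(x)=\min_{a\in A}\mu_a(x)$ for all $x$. The inequality $\le$ holds by the definition of $A$, so let $e(x)=c<\infty$ and let $U=\{r:x(r)\le c\}$. If $U$ were empty, then $\boldsymbol\infty\le_c x$ would give $e(\boldsymbol\infty)\le c$ by (L), whereas (H) gives $e(\boldsymbol\infty)=e(\boldsymbol\infty)+1$, that is, $e(\boldsymbol\infty)=\infty$. Define $a(r)=c-x(r)$ for $r\in U$ and $a(r)=-\infty$ otherwise, so that $\mu_a(x)=c$. It remains to see that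 $a\in A$. Let $y\in\mathbb V$ with $\mu_a(y)=c'<\infty$. Then $y(r)+c\le x(r)+c'$ for $r\in U$, and $U$ is the set of $r$ with $x(r)+c'\le c+c'$. Thus $y+c\le_{c+c'}x+c'$, and $e(x+c')=c+c'$ by (H). Now (L) and (H) give $e(y)+c=e(y+c)\le c+c'$, so $e(y)\le\mu_a(y)$. This proves the claim.

By Dickson's lemma $A$ has finitely many minimal elements and every element of $A$ lies above one of them, so $e$ is the minimum of finitely many $\mu_a$, or the constant $\infty$ if $A$ is empty.
\end{proof}

\subsection{Limits and periods}

\begin{lemma}\label{lem:limits}
\begin{itemize}
\item[(a)] Term functions are monotone, and $e(\sup_i x_i)=\sup_i e(x_i)$ for every term function $e$ and every sequence $x_1\le x_2\le\cdots$ in $\mathbb V$. The same holds for term maps.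
\item[(b)] If $G_1\le G_2\le\cdots$ are term maps, then $\sup_nG_n$ is a term map.
\item[(c)] If $G_1\le G_2\le\cdots$ and $G'_1\le G'_2\le\cdots$ are term maps, then $G_1G'_1\le G_2G'_2\le\cdots$ and $\sup_nG_nG'_n=(\sup_nG_n)(\sup_nG'_n)$. The same holds for products of any finite number of factors.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Monotonicity follows from Lemma~\ref{lem:maxmin}, as each $\nu_b$ is monotone. Let $x=\sup_ix_i$ and $c=\sup_ie(x_i)$, so $e(x)\ge c$. Suppose $c<\infty$. For $i$ large, $x_i(r)=x(r)$ where $x(r)$ is finite and $x_i(r)>c$ where $x(r)=\infty$. Then $x\le_cx_i$, and (L) gives $e(x)\le e(x_i)\le c$.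

(b) Let $G=\sup_nG_n$. Property (H) passes to suprema. If $y\le_cx$ and $G(x)(r)\le c$, then $G_n(x)(r)\le c$ and so $G_n(y)(r)\le G_n(x)(r)\le G(x)(r)$ for all $n$, whence $G(y)(r)\le G(x)(r)$. Proposition~\ref{prop:char} applies to each coordinate.

(c) By monotonicity $G_n(G'_{n'}(x))$ is nondecreasing in both $n$ and $n'$, so the supremum over the diagonal equals the supremum over all pairs. By (a), the supremum over $n'$ for fixed $n$ is $G_n(\sup_{n'}G'_{n'}(x))$. For more factors use induction and (b).
\end{proof}

For example, the powers of $(x_1,x_2)\mapsto(\min(x_1+1,x_2),x_2)$ are $(x_1,x_2)\mapsto(\min(x_1+n,x_2),x_2)$, and their supremum is $(x_1,x_2)\mapsto(x_2,x_2)$. To take such limits in general we need increasing sequences of powers. The powers of $x\mapsto x+1$ never repeat, and those of the swap $(x_1,x_2)\mapsto(x_2,x_1)$ do not increase; what survives is that powers eventually increase along an arithmetic progression.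

\begin{lemma}\label{lem:wqo}
Every infinite sequence $G_1,G_2,\dots$ of term maps has indices $i<j$ with $G_i\le G_j$.
\end{lemma}

\begin{proof}
Write coordinate $r$ of $G_n$ as $\max_{b\in B_n(r)}\nu_b$ and let $D_n$ be the finite set of pairs $(r,b)$ with $b\in B_n(r)$. Say that $j$ \emph{covers} $(r,b)$ if $b\le b'$ for some $b'\in B_j(r)$. If $j$ covers every element of $D_i$, then $G_i\le G_j$. Suppose this happens for no $i<j$. We construct infinite sets of indices $I_0\supseteq I_1\supseteq\cdots$, starting with all indices. Given $I_{m-1}$, let $n_m$ be its least element. Each larger $j\in I_{m-1}$ fails to cover some element of $D_{n_m}$, and this set is finite, so one element $d_m\in D_{n_m}$ is not covered by infinitely many such $j$; let $I_m$ be the set of these $j$. For $m<m'$ we have $n_{m'}\in I_m$, so $n_{m'}$ does not cover $d_m$. In particular, if $d_m=(r,b)$ and $d_{m'}=(r,b')$, then $b\not\le b'$. Some $r$ is the first component of infinitely many $d_m$, and the corresponding second components contradict Dickson's lemma in $\overline{\mathbb N}^R$.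
\end{proof}

Call $P\ge1$ a \emph{period} of a term map $G$ if $G^n\le G^{n+P}$ for all $n\ge P$.

\begin{lemma}\label{lem:period}
Every term map $G$ has a period, and every positive multiple of a period is a period. If $P$ is a period, then $G^P\le G^{2P}\le\cdots$, and $\psi=\sup_{l\ge1}G^{lP}$ is a term map with $\psi\psi=\psi$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:wqo} gives $1\le i<j$ with $G^i\le G^j$. Put $d=j-i$. Composing on the right with $G^{n-i}$ gives $G^n\le G^{n+d}$ for all $n\ge i$, hence $G^n\le G^{n+d}\le\dots\le G^{n+id}$, and $id\ge i$ is a period. If $P$ is a period, $s\ge1$ and $n\ge sP$, then $G^n\le G^{n+P}\le\dots\le G^{n+sP}$. The map $\psi$ is a term map by Lemma~\ref{lem:limits}(b), and $\psi\psi=\sup_lG^{2lP}=\psi$ by Lemma~\ref{lem:limits}(c).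
\end{proof}

In particular finitely many term maps have a common period. A period does not give $x\le G^P(x)$, as the map $(x_1,x_2)\mapsto(x_2,x_2)$ shows; this is why the words below are padded so that every power occurs with a positive multiple of the period as exponent.

\begin{remark}
Locality cannot be weakened to monotonicity in Lemma~\ref{lem:period}. The map $G(x_1,x_2)=(\max(x_1-1,x_2),x_2)$, with $\infty-1=\infty$, is monotone and homogeneous, and $G^n(x_1,x_2)=(\max(x_1-n,x_2),x_2)$. At $(n+P,0)$ the first coordinate of $G^n$ is $P$ and that of $G^{n+P}$ is $0$, so there is no period. Locality fails: $(\infty,0)\le_0(1,0)$, but $G(1,0)=(0,0)$ and $G(\infty,0)=(\infty,0)$.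
\end{remark}

\section{Gaining one level}\label{sec:gain}

Think of a term map $\theta$ as the effect on the registers of one round of ticks, and of $y_1\le y_2\le\cdots$ with $y_{i+1}=\theta(y_i)$ as the vectors after $1,2,\dots$ rounds. We would like to say that, below a threshold $c$, many rounds look no worse than few rounds.

Take first $c=0$ and let $B_i$ be the set of zero entries of $y_i$. The sets $B_1\supseteq B_2\supseteq\cdots$ decrease, so $B_j=B_{j+1}$ for some $j\le\rho+1$. This says $y_{j+1}\le_0y_j$; by (L) $y_{i+1}\le_0y_i$ for all $i\ge j$, and by transitivity $y_i\le_0y_j\le y_{\rho+1}$. At threshold $0$ the registers form a finite automaton, which cannot count beyond $\rho+1$ rounds.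

For a general threshold $c$ the same argument needs an index with $y_{j+1}\le_cy_j$. Each entry can increase $c+1$ times before it exceeds $c$, so one can only guarantee $j\le\rho(c+1)+1$. With $c=\kappa$ the good words would need a number of ticks that depends on $\kappa$, while $k$ must be chosen first. The obstacle is real: for $\rho=1$, $\theta(x)=x+1$ and $y_i=i-1$, we have $y_2=1$ and $y_3=2$, so $y_3\le_1y_{\rho+1}$ fails. Registers can count ticks. The remedy is to arrange that the entries below $c$ are \emph{refreshed} after each round, by a second bound that comes from a different run of $\mathcal B$. Then only the level $c$ itself remains to be controlled, and it behaves like level $0$.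

\begin{lemma}\label{lem:gain}
Let $\theta$ be a term map, let $y_1\le y_2\le\cdots$ satisfy $y_{i+1}=\theta(y_i)$, and let $c\ge0$. Let $W_1,\dots,W_K\in\mathbb V$ satisfy
\begin{itemize}
\item[(a)] $W_1\le y_1$ and $W_{i+1}\le\theta(W_i)$ for $1\le i<K$;
\item[(b)] $W_i\le_{c-1}y_1$ for $1\le i\le K$.
\end{itemize}
Then $W_i\le_cy_{\rho+1}$ for $1\le i\le K$.
\end{lemma}

\begin{proof}
Let $B_i=\{r:y_i(r)\le c\}$. In the chain $B_1\supseteq\dots\supseteq B_{\rho+2}$ of subsets of $R$ at most $\rho$ of the $\rho+1$ inclusions are strict, so $B_j=B_{j+1}$ for some $j\le\rho+1$. We show $W_i\le_cy_j$ by induction on $i$; as $y_j\le y_{\rho+1}$, this suffices. For $i=1$ we have $W_1\le y_1\le y_j$. Assume $W_i\le_cy_j$. By (a) and (L), $W_{i+1}\le\theta(W_i)\le_c\theta(y_j)=y_{j+1}$, so $W_{i+1}(r)\le y_{j+1}(r)\le c$ for all $r\in B_{j+1}=B_j$. By (b), $W_{i+1}\le_{c-1}y_1\le y_j$. Now \eqref{eq:step} gives $W_{i+1}\le_cy_j$.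
\end{proof}

For $c=0$ hypothesis (b) is void and we recover the first case. For $c=1$ consider the pair $(\tau,\beta)$ of Example~\ref{ex:eager} under an expensive tick, $\theta(\tau,\beta)=(\tau+1,\max(\beta,\tau+1))$, with $y_1=(0,1)$, $y_2=(1,1)$, $y_3=(2,2)$. Here $j=1$. Hypothesis (b) says that $\tau$ is $0$ in every $W_i$, and then (a) keeps $\beta\le1$ forever, however many rounds are played.

\section{Good words and bad words}\label{sec:words}

Fix $g$ and write it as in Lemma~\ref{lem:normal}, with $\rho=|R|$. Indices of the maps below are read modulo $3$.

\subsection{Superletters}

In Examples~\ref{ex:eager} and~\ref{ex:cautious} words were tailored to one automaton. Against an arbitrary $g$ we cannot compare two words that use different letters. We therefore let all words consist of the same six blocks repeated in the same order, and vary only the prices: lowering a price will not increase the registers.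

Let $P_{\mathtt a}$ be a period of $F_{\mathtt a}$ and $F_{\mathtt a}^\infty=\sup_lF_{\mathtt a}^{lP_{\mathtt a}}$. From now on $N$ ranges over the positive multiples of $P_{\mathtt a}$. Let $\Omega=\{\mathtt t_0,\mathtt t_1,\mathtt t_2,\mathtt m_0,\mathtt m_1,\mathtt m_2\}$, in this order. For $A\subseteq\Omega$ the \emph{superletter} with \emph{cheap set} $A$ is
\[
\langle A\rangle_N=\prod_{\omega\in\Omega}\omega\,\mathtt a^{n_\omega}\#,\qquad n_\omega=P_{\mathtt a}\ \text{ for }\omega\in A,\qquad n_\omega=N\ \text{ for }\omega\notin A .
\]
The blocks with $\omega\in A$ are \emph{cheap}, the others \emph{expensive}. We omit braces and write, for instance, $\langle\mathtt t_0,\mathtt m_1\rangle_N$. The map $F_{\langle A\rangle_N}$ is the composition of the six maps $F_\#F_{\mathtt a}^{n_\omega}F_\omega$; let $G_A$ be the term map obtained by writing $F_{\mathtt a}^\infty$ in place of $F_{\mathtt a}^{N}$ for each $\omega\notin A$. Since $F_{\mathtt a}^{P_{\mathtt a}}\le F_{\mathtt a}^N\le F_{\mathtt a}^\infty$ and compositions of monotone maps are monotone in each factor,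
\begin{equation}\label{eq:cheap}
F_{\langle A'\rangle_N}\le F_{\langle A\rangle_N}\le G_A\qquad\text{whenever }A\subseteq A'.
\end{equation}
By Lemma~\ref{lem:limits}(c), $F_{\langle A\rangle_N}$ increases with $N$ and has supremum $G_A$.

Inequality \eqref{eq:cheap} lets us read one superletter from the point of view of any run: we keep in $A$ only the cheap blocks that this run uses and forget the others.

\subsection{The maps for waiting, moving and ticking}

A run in state $j$ waits at no real cost in $\langle\mathtt t_j\rangle_N$ and ticks in $\langle\emptyset\rangle_N$. Let $\varphi_j=G_{\{\mathtt t_j\}}$ and $\alpha=G_\emptyset$. Let $P$ be a common period of $\varphi_0,\varphi_1,\varphi_2$ and let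
\[
\psi_j=\sup_{l\ge1}\varphi_j^{lP},\qquad \xi_j=\varphi_j^{P-1}G_{\{\mathtt t_{j-1},\mathtt m_j\}} .
\]
The map $\psi_j$ bounds a wait of any length in state $j$, and $\xi_j$ describes a move to $j$, padded to length $P$. By Lemma~\ref{lem:period}, $\psi_j$ is a term map, so $\alpha\psi_j$ has a period. Let $Q$ be a common period of $\alpha\psi_0,\alpha\psi_1,\alpha\psi_2$ that is a multiple of $P$, and let $\theta_j=(\alpha\psi_j)^Q$ describe one round of $Q$ ticks. By Lemma~\ref{lem:period},
\begin{equation}\label{eq:theta}
\psi_j\psi_j=\psi_j,\qquad\theta_j\psi_j=\theta_j,\qquad\theta_j\le\theta_j^2\le\theta_j^3\le\cdots.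
\end{equation}
Put $k=\max(P_{\mathtt a},Q(\rho+1))$; this number depends only on the automaton defining $g$. Define
\[
u_0=\psi_0(\iota),\qquad z_p=\xi_p(u_{p-1}),\qquad u_p=\psi_p\,\theta_p^{\rho+1}(z_p)\qquad(p\ge1).
\]
Thus $u_p$ arises from $u_{p-1}$ by a move to $p$, then $\rho+1$ rounds of ticks, as required by Lemma~\ref{lem:gain}, and a wait. By \eqref{eq:theta}, $\psi_p(u_p)=u_p$ for all $p\ge0$. Let $o_p=o\circ F_{\mathtt e_p}$, a term function.

\begin{lemma}[good words]\label{lem:good}
If $g\le\kappa$ on $\{w:f(w)\le k\}$, then $o_p(u_p)\le\kappa$ for all $p\ge0$.
\end{lemma}

\begin{proof}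
For $l\ge1$ let, with all superletters taken at $N$,
\[
H(l,N)=\langle\mathtt t_0\rangle^{lP}\prod_{q=1}^p\Bigl[\langle\mathtt t_{q-1},\mathtt m_q\rangle\,\langle\mathtt t_q\rangle^{P-1}\bigl(\langle\mathtt t_q\rangle^{lP}\langle\emptyset\rangle\bigr)^{Q(\rho+1)}\langle\mathtt t_q\rangle^{lP}\Bigr].
\]
Consider the following run of $\mathcal B$ on $H(l,N)\,\mathtt e_p$. In each $\langle\mathtt t_q\rangle$ it is in state $q$ and pays $P_{\mathtt a}$. In $\langle\mathtt t_{q-1},\mathtt m_q\rangle$ it reads the three $\mathtt t$-blocks, which come first, in state $q-1$, paying $P_{\mathtt a}$ in the $\mathtt t_{q-1}$-block, and then moves to $q$ at price $P_{\mathtt a}$. In each $\langle\emptyset\rangle$ it ticks. The run is accepting, its price counter never exceeds $P_{\mathtt a}$, and its tick counter, being reset at each move, never exceeds $Q(\rho+1)$. So $f(H(l,N)\mathtt e_p)\le k$, and therefore $o_p(F_{H(l,N)}(\iota))=g(H(l,N)\mathtt e_p)\le\kappa$.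

Fix $l$. By Lemma~\ref{lem:limits}(c) the vectors $F_{H(l,N)}(\iota)$ increase with $N$, and their supremum $u^{(l)}$ is obtained by replacing each superletter $\langle A\rangle$ by $G_A$. So $u^{(l)}$ is given by the recursion that defines $u_p$, with $\varphi_j^{lP}$ in place of $\psi_j$ everywhere, including inside $\theta_j$. By Lemma~\ref{lem:limits}(a), $o_p(u^{(l)})\le\kappa$. As $\varphi_j^{lP}$ increases with $l$ to $\psi_j$, the same two statements show that $u^{(l)}$ increases to $u_p$ and that $o_p(u_p)\le\kappa$.
\end{proof}

\subsection{Bad words}

With all superletters taken at $N$, let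
\[
\mathsf C=\langle\mathtt t_0,\mathtt t_1,\mathtt t_2\rangle,\qquad
\mathsf M_p=\langle\mathtt t_0,\mathtt t_1,\mathtt t_2,\mathtt m_p\rangle,\qquad
\mathsf T_p=\langle\mathtt t_{p-1},\mathtt t_{p+1}\rangle .
\]
In $\mathsf C$ every run can wait, $\mathsf M_p$ moreover offers a cheap move to $p$, and $\mathsf T_p$ is expensive only for a run in state $p$. Define the \emph{round} $\mathsf U_p$, the \emph{stage} $\mathsf S_p$ and, for $\lambda\ge0$, the word $v_{N,\lambda}$ by
\[
\mathsf U_p=\mathsf M_p\mathsf C^{P-1}(\mathsf C^P\mathsf T_p)^Q,\qquad
\mathsf S_p=\mathsf M_{p+1}\mathsf C^{P-1}\;\mathsf U_p^{\,N}\;\mathsf C^P,\qquad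
v_{N,\lambda}=\mathsf C^P\,\mathsf S_0\mathsf S_1\cdots\mathsf S_\lambda\,\mathtt e_\lambda .
\]
Figure~\ref{fig:stage} shows the three ways of crossing a stage that the proof uses.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.9cm]
\node[left] at (0,0) {$p-1$};
\node[left] at (0,1) {$p$};
\node[left] at (0,2) {$p+1$};
\draw[gray] (2,-0.3)--(2,2.3) (4,-0.3)--(4,2.3) (6,-0.3)--(6,2.3) (8,-0.3)--(8,2.3) (10,-0.3)--(10,2.3);
\node at (1,2.7) {\small $\mathsf M_{p+1}\mathsf C^{P-1}$};
\node at (3,2.7) {\small $\mathsf U_p$};
\node at (5,2.7) {\small $\mathsf U_p$};
\node at (7,2.7) {\small $\cdots$};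
\node at (9,2.7) {\small $\mathsf U_p$};
\node at (10.5,2.7) {\small $\mathsf C^P$};
\draw[thick] (0,1.1)--(0.4,1.1)--(0.8,2)--(11,2);
\draw[thick,dashed] (0,1)--(11,1);
\draw[very thick,dotted] (0,0)--(8.1,0)--(8.5,0.85)--(11,0.85);
\node at (3.1,1) {$\times$}; \node at (3.6,1) {$\times$};
\node at (5.1,1) {$\times$}; \node at (5.6,1) {$\times$};
\node at (7.1,1) {$\times$}; \node at (7.6,1) {$\times$};
\node at (9.1,0.93) {$\times$}; \node at (9.6,0.93) {$\times$};
\end{tikzpicture}
\caption{Three runs of $\mathcal B$ through the stage $\mathsf S_p$ of a bad word; the rows are the main states, and crosses mark expensive $\mathtt t_p$-blocks, $Q$ in each of the $N$ rounds $\mathsf U_p$. The leader (solid) moves from $p$ to $p+1$ at once and meets only cheap blocks. The stayer (dashed) remains in $p$ and must tick $NQ$ times or pay $N$. The laggard (dotted) waits in $p-1$, moves to $p$ at the start of a round, here the last one, and then ticks only $Q$ times. No run of cost less than $N$ enters the stage in state $p-1$.}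
\label{fig:stage}
\end{figure}

\begin{lemma}[bad words]\label{lem:bad}
$f(v_{N,\lambda})=N$.
\end{lemma}

\begin{proof}
Suppose that an accepting run has cost less than $N$. It never pays or moves in an expensive block. We show by induction that it enters $\mathsf S_p$ in state $p$ and leaves it in state $p+1$. It enters $\mathsf S_0$ in state $0$, as $\mathsf C$ has no cheap $\mathtt m$-block. Let it enter $\mathsf S_p$ in state $p$. The only cheap $\mathtt m$-block of $\mathsf M_{p+1}$ is that of $\mathtt m_{p+1}$, so after this superletter the run is in $p$ or $p+1$. In the rest of the stage the only cheap $\mathtt m$-blocks are those of $\mathtt m_p$, which serve the state $p-1$, and $p-1\not\equiv p,p+1$ modulo $3$. So the run makes no further move in this stage. If it were in $p$, it would tick in each of the $NQ$ superletters $\mathsf T_p$ without a reset, and its cost would be at least $NQ\ge N$. Hence it leaves the stage in $p+1$. After $\mathsf S_\lambda$ it is in state $\lambda+1\not\equiv\lambda$ and cannot read $\mathtt e_\lambda$, a contradiction. So $f(v_{N,\lambda})\ge N$.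

For the upper bound, move from $p$ to $p+1$ in the first superletter of $\mathsf S_p$ for $p<\lambda$, stay in $\lambda$ during $\mathsf S_\lambda$, and always pay instead of ticking. All prices are at most $N$, the tick counter stays $0$, and $\mathtt e_\lambda$ is read in state $\lambda$.
\end{proof}

Three main states are needed here. With indices modulo $2$ the leader and the laggard would share a state: the run that advances to $p+1\equiv p-1$ could move on to $p$ in the last round, and the analogous words would have cost at most $\max(P_{\mathtt a},Q)$.

\section{The registers on a bad word}\label{sec:compare}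

Fix $N$ and $\lambda$. For $0\le p\le\lambda+1$ let $V_p=F_w(\iota)$ with $w=\mathsf C^P\mathsf S_0\cdots\mathsf S_{p-1}$, the vector at the start of stage $p$. Say that a word $w$ is \emph{bounded by} a term map $G$ if $F_w\le G$. If $w$ is bounded by $G$ and $w'$ by $G'$, then $ww'$ is bounded by $G'G$. The following rules come from \eqref{eq:cheap}.
\begin{itemize}
\item[(R1)] A product of $lP$ superletters, $l\ge1$, whose cheap sets all contain $\mathtt t_j$ is bounded by $\varphi_j^{lP}\le\psi_j$.
\item[(R2)] $\mathsf M_p\mathsf C^{P-1}$ is bounded by $\xi_p$, since the cheap set of $\mathsf M_p$ contains $\{\mathtt t_{p-1},\mathtt m_p\}$ and that of $\mathsf C$ contains $\mathtt t_p$.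
\item[(R3)] $(\mathsf C^P\mathsf T_p)^Q$ is bounded by $\theta_j$ for every $j$, since $\mathsf C^P$ is bounded by $\psi_j$ and $\mathsf T_p$ by $\alpha$.
\end{itemize}
The words $\mathsf M_p\mathsf C^{P-1}$ and $\mathsf C^P$ consist of $P$ superletters, and $\mathsf U_p$ consists of $P+Q(P+1)$ superletters, a multiple of $P$ because $P$ divides $Q$. All superletters of $\mathsf S_p$ have both $\mathtt t_{p-1}$ and $\mathtt t_{p+1}$ in their cheap sets.

The first comparison follows the leader, whose run is genuinely cheap, and holds without any threshold.

\begin{lemma}[on time]\label{lem:leader}
$V_p\le u_p$ for $0\le p\le\lambda+1$.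
\end{lemma}

\begin{proof}
By (R1), $V_0\le\psi_0(\iota)=u_0$. Assume $V_p\le u_p$ with $p\le\lambda$, and factor
\[
\mathsf S_p=\mathsf M_{p+1}\mathsf C^{P-1}\cdot\mathsf U_p^{\,N-1}\mathsf M_p\mathsf C^{P-1}\cdot(\mathsf C^P\mathsf T_p)^Q\cdot\mathsf C^P .
\]
The four factors are bounded by $\xi_{p+1}$, $\psi_{p+1}$, $\theta_{p+1}$ and $\psi_{p+1}$, by (R2), (R1), (R3) and (R1). With \eqref{eq:theta},
\[
V_{p+1}\le\psi_{p+1}\theta_{p+1}\psi_{p+1}\xi_{p+1}(u_p)=\psi_{p+1}\theta_{p+1}(z_{p+1})\le\psi_{p+1}\theta_{p+1}^{\rho+1}(z_{p+1})=u_{p+1}.\qedhere
\]
\end{proof}

The second comparison pretends that the laggard is cheap. It starts as an empty statement and gains one level per stage. In stage $p$, the stayer, which was the leader of stage $p-1$, supplies hypothesis (a) of Lemma~\ref{lem:gain}: an exact bound that deteriorates by one application of $\theta_p$ per round. The laggard supplies hypothesis (b): a bound that is renewed in every round, because it may move in any round, but is valid only below the previous threshold.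

\begin{lemma}[one state behind]\label{lem:lag}
$V_p\le_{p-2}u_{p-1}$ for $1\le p\le\lambda+1$.
\end{lemma}

\begin{proof}
For $p=1$ the relation $\le_{-1}$ always holds. Let $1\le p\le\lambda$, put $c=p-1\ge0$, and assume $V_p\le_{c-1}u_{p-1}$. We show $V_{p+1}\le_cu_p$. Let $y_i=\theta_p^i(z_p)$ for $i\ge1$; then $y_1\le y_2\le\cdots$ by \eqref{eq:theta}, and $u_p=\psi_p(y_{\rho+1})$. For $0\le i\le N$ let $W_i$ be the vector reached in stage $p$ after $\mathsf M_{p+1}\mathsf C^{P-1}\mathsf U_p^{\,i}$. We verify the hypotheses of Lemma~\ref{lem:gain} for $\theta_p$ and $W_1,\dots,W_N$.

\emph{The stayer.} Go back to the start of stage $p-1$, which opens with $\mathsf M_p\mathsf C^{P-1}$. By (R2) and Lemma~\ref{lem:leader}, the vector after this factor is at most $\xi_p(V_{p-1})\le\xi_p(u_{p-1})=z_p$. From there to $W_0$ one reads $\mathsf U_{p-1}^{\,N}\mathsf C^P\mathsf M_{p+1}\mathsf C^{P-1}$. The number of superletters is a positive multiple of $P$, and all cheap sets contain $\mathtt t_p$, including that of $\mathsf T_{p-1}=\langle\mathtt t_{p-2},\mathtt t_p\rangle$. By (R1), $W_0\le\psi_p(z_p)$. The round $\mathsf U_p$ is bounded by $\theta_p\psi_p=\theta_p$, by (R1) for $\mathsf M_p\mathsf C^{P-1}$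 and (R3). Hence $W_{i+1}\le\theta_p(W_i)$ for $0\le i<N$, and $W_1\le\theta_p\psi_p(z_p)=\theta_p(z_p)=y_1$. This is (a).

\emph{The laggard.} Let $1\le i\le N$. The word $\mathsf M_{p+1}\mathsf C^{P-1}\mathsf U_p^{\,i-1}$ has a positive multiple of $P$ superletters, all with $\mathtt t_{p-1}$ cheap. By (R1), the induction hypothesis and (L),
\[
W_{i-1}\le\psi_{p-1}(V_p)\le_{c-1}\psi_{p-1}(u_{p-1})=u_{p-1}.
\]
This time bound the round $\mathsf U_p$ by $\theta_p\xi_p$, using (R2) and (R3). By (L),
\[
W_i\le\theta_p\xi_p(W_{i-1})\le_{c-1}\theta_p\xi_p(u_{p-1})=\theta_p(z_p)=y_1 .
\]
This is (b).

Lemma~\ref{lem:gain} gives $W_N\le_cy_{\rho+1}$. The stage ends with $\mathsf C^P$, which is bounded by $\psi_p$, so (L) gives $V_{p+1}\le\psi_p(W_N)\le_c\psi_p(y_{\rho+1})=u_p$.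
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k=\max(P_{\mathtt a},Q(\rho+1))$ as in Section~\ref{sec:words}, and suppose $g\le\kappa$ on $\{w:f(w)\le k\}$. Put $\lambda=\kappa+1$, and for each positive multiple $N$ of $P_{\mathtt a}$ let $v_N=v_{N,\lambda}$. By Lemma~\ref{lem:bad}, $f(v_N)=N$. By Lemma~\ref{lem:lag} with $p=\lambda+1$ we have $V_{\lambda+1}\le_\kappa u_\lambda$, and $o_\lambda(u_\lambda)\le\kappa$ by Lemma~\ref{lem:good}. Locality of the term function $o_\lambda$ gives
\[
g(v_N)=o_\lambda(V_{\lambda+1})\le o_\lambda(u_\lambda)\le\kappa .
\]
That $f$ and $g$ are not cost equivalent was derived from this in Section~\ref{sec:intro}.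
\end{proof}

The bound $\kappa$ enters only through the number of stages. The cost $k$ of the good words does not depend on it, because each move resets the tick counter; the good words $H(l,N)\mathtt e_p$ have cost at most $k$ for every number $p$ of moves, and the proof uses them for $p=\kappa+1$.

\begin{thebibliography}{1}
\bibitem{slides} \emph{Expressiveness of Minmax Automata}, \texttt{http://www.cmi.ac.in/\textasciitilde{}amal/slides/manuel-talk3.pdf}.
\end{thebibliography}
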